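# Graphs in which every vertex deletion lowers the circular chromatic number by almost 2

## Odd wheels: one vertex with a large gap

Graphs are finite and simple. Whenever we delete a vertex from a graph, the graph has at least two vertices.

**Definition 1 (circular coloring).** Let $r\ge 1$ be real. A circular $r$-coloring of a graph $G$ is a map $\psi:V(G)\to[0,r)$ such that $1\le|\psi(u)-\psi(v)|\le r-1$ for every edge $uv$. The circular chromatic number $\chi_c(G)$ is the least $r$ for which such a coloring exists.

It is best to bend $[0,r)$ into a circle of length $r$. The circular distance of two colors $s,t$ is $\min(|s-t|,\,r-|s-t|)$, so the condition says that adjacent vertices are at circular distance at least $1$. Two things are clear from this picture. A coloring on a circle of length $r$ can be stretched to any longer circle. And a coloring on a circle of length $c$ with adjacent vertices at distance at least $d>0$ becomes, after rescaling by $1/d$, a circular $(c/d)$-coloring (provided $c/d\ge1$).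

We use the following textbook facts: $\chi_c(G)$ is attained and rational, and
$$\chi(G)-1<\chi_c(G)\le\chi(G).$$
A graph with an edge has $\chi_c\ge 2$, because the edge needs $1\le r-1$. A graph without edges has $\chi_c=1$. Deleting a vertex lowers $\chi_c$ by less than $2$, because $\chi_c(G)\le\chi(G)\le\chi(G\setminus u)+1<\chi_c(G\setminus u)+2$. We call $\chi_c(G)-\chi_c(G\setminus u)$ the gap at $u$.

One device will serve us throughout. It measures how far an edge is from joining two opposite points of the circle.

**Definition 2 (deviation).** Let $\psi$ be a circular $r$-coloring of a graph with at least one edge, and suppose $2\le r$. For an arc $vw$ (an edge with a direction), let $\tau(vw)$ be the representative of $\psi(w)-\psi(v)-\frac r2$ modulo $r$ that lies in $[1-\frac r2,\frac r2-1]$.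

The representative exists because $\psi(w)-\psi(v)$ has a representative modulo $r$ in $[1,r-1]$. It is unique because the interval has length $r-2<r$. For a walk $W$, let $\tau(W)$ be the sum of $\tau$ over its arcs.

**Lemma 1.** (a) $\tau(wv)=-\tau(vw)$. (b) If $W$ is a closed walk of length $\ell$, then $\tau(W)\equiv-\ell r/2\pmod r$. In particular, if $\ell$ is odd then $|\tau(W)|\ge r/2$, so $\tau(W)\ne0$. (c) If $r<4$, every closed walk of length $4$ has $\tau(W)=0$.

*Proof.* (a) Modulo $r$ we have $\psi(v)-\psi(w)-\frac r2\equiv-(\psi(w)-\psi(v)-\frac r2)$, since the two sides differ by $r$; and the interval in Definition 2 is symmetric about $0$. (b) The differences $\psi(w)-\psi(v)$ cancel around a closed walk, leaving $-\ell r/2$. If $\ell$ is odd this is $\equiv r/2$ modulo $r$. (c) By (b) the sum is an integer multiple of $r$. Its absolute value is at most $4(\frac r2-1)=2r-4$, and $2r-4<r$ exactly when $r<4$. So it is $0$. $\square$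

**Lemma 2.** Let $k\ge1$.

(a) $\chi_c(C_{2k+1})=2+\frac1k$.

(b) Let $W_{2k+1}$ be the wheel: a cycle $C_{2k+1}$ (the rim) plus a hub adjacent to all its vertices. Then $\chi_c(W_{2k+1})=4$.

*Proof.* (a) Let $r=2+\frac1k=\frac{2k+1}{k}$ and give the $i$-th vertex the color $i$ modulo $r$. Consecutive vertices differ by $1$, and the pattern closes up since $2k+1=kr$. So $\chi_c\le r$. Conversely, in any circular $r$-coloring, Lemma 1(b) around the cycle gives $\frac r2\le|\tau|\le(2k+1)(\frac r2-1)$, that is, $2k+1\le kr$.

(b) Four colors suffice, so $\chi_c\le4$. Suppose there is a coloring with $r<4$, with the hub at $0$. All rim vertices lie in $[1,r-1]$. Each of the two pieces $[1,\frac r2]$ and $(\frac r2,r-1]$ has length $\frac r2-1<1$, so adjacent rim vertices lie in different pieces. Then the odd rim would be bipartite, a contradiction. $\square$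

So the hub of $W_{2k+1}$ has gap $4-(2+\frac1k)=2-\frac1k$. A gap close to $2$ at one vertex is therefore easy. Notice how it arises: with the hub gone, the odd cycle is long, and the deviation that Lemma 1(b) forces around it is spread over many edges, a little on each.

At a rim vertex, however, the picture is different. Deleting it leaves the hub joined to a path. This graph contains a triangle and is $3$-colorable, so its $\chi_c$ is $3$ and the gap is only $1$. What changes if we insist on a large gap at every vertex?

**Definition 3.** A graph $G$ is circular super-critical if $\chi_c(G\setminus u)<\chi_c(G)-1$ for every vertex $u$.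

So odd wheels are not circular super-critical. Such graphs do exist: there is an infinite family of 4-regular graphs with $\chi_c(G)=4$ and $\chi_c(G\setminus x)=\frac83$ for every vertex $x$. Their gaps are $\frac43=2-\frac23$. The paper "An analogue of Dirac's theorem on circular super-critical graphs" is the source of the question we treat. Is there a circular super-critical graph whose gaps are all at least $2-\varepsilon$ for some $\varepsilon<\frac23$? Is there one for every $\varepsilon>0$? Both answers are yes.

## Gaps near 2 at every vertex, and their cost in degree

**Theorem 1.** Let $q\ge114$ be an integer and $D=8q$. There is a finite simple graph $G$ with all degrees in $\{D,D+1\}$, $\chi_c(G)=4$, and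
$$\chi_c(G\setminus u)\le\frac{2}{1-38/q}\qquad\text{for every vertex }u.$$

Theorem 1 answers both questions. Given $\varepsilon>0$, put $\varepsilon'=\min(\varepsilon,\frac12)$ and choose $q\ge114$ with $\frac{2}{1-38/q}\le2+\varepsilon'$. Then every gap is at least $4-(2+\varepsilon')=2-\varepsilon'>1$, so $G$ is circular super-critical with all gaps at least $2-\varepsilon$. Since a gap is always less than $2$, the supremum $2$ is approached and never attained.

**Theorem 2.** (a) If $u$ has degree $d\ge1$ in $G$ and $\chi_c(G)>\chi_c(G\setminus u)$, then
$$\chi_c(G)-\chi_c(G\setminus u)\le2-\frac{\chi_c(G\setminus u)}{d}.$$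

(b) If $0<\varepsilon<1$ and all gaps of $G$ are at least $2-\varepsilon$, then the minimum degree of $G$ is at least $2/\varepsilon$ and $\chi_c(G)\ge4-\varepsilon$. The graphs of Theorem 1 satisfy
$$2+\frac2D\le\chi_c(G\setminus u)\le2+\frac{912}{D}\qquad\text{for all }u,$$
so the order of magnitude $\varepsilon=\Theta(1/\text{degree})$ is optimal. The bound in (a) is attained with equality by the 4-regular family above, since $4-\frac83=2-\frac{8/3}{4}$.

We prove Theorem 2 first, up to its displayed inequality, because it tells us what kind of graph to look for.

**Proof of Theorem 2(a).** The purpose is to color $u$ with as little new room as possible. Let $r'=\chi_c(G\setminus u)$, and color $G\setminus u$ on a circle of length $r'$. The colors of the $d$ neighbors of $u$ cut the circle into at most $d$ arcs, so some open arc $I$ containing no neighbor's color has length $g\ge r'/d$. If $g\ge2$, give $u$ the midpoint of $I$; every neighbor's color is then at distance at least $1$, so $\chi_c(G)\le r'$, contrary to assumption. Hence $g<2$. Cut the circle at a point of $I$ that is not the color of any vertex, and insert an arc of length $2-g$. No circular distance decreases,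 since each of the two arcs between two given colors keeps its length or grows. The arc $I$ now has length $2$, and $u$ can take its midpoint. So
$$\chi_c(G)\le r'+2-g\le r'+2-\frac{r'}d.\qquad\square$$

**Proof of Theorem 2(b), first sentence.** Let $\varepsilon<1$ and let every gap be at least $2-\varepsilon$, which exceeds $1$. Every $G\setminus u$ has an edge: otherwise all edges of $G$ contain $u$, so $\chi_c(G)\le\chi(G)\le2$, while $\chi_c(G\setminus u)=1$, and the gap would be at most $1$. Hence $\chi_c(G\setminus u)\ge2$ and $\chi_c(G)\ge2+(2-\varepsilon)=4-\varepsilon$. No vertex $u$ is isolated, as deleting an isolated vertex from a graph with at least one other vertex does not change $\chi_c$. So (a) applies and gives $\chi_c(G\setminus u)/\deg u\le\varepsilon$, whence $\deg u\ge2/\varepsilon$. $\square$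

For the hub of $W_{2k+1}$ the bound in (a) reads $2-\frac{2+1/k}{2k+1}=2-\frac1k$, which is exactly its gap. For a rim vertex it reads $2-\frac33=1$, again exact. The rim vertices fail simply because their degree is $3$.

## Four-cycles, $K_4$, and an obstruction from Euler's formula

Where do we get graphs with $\chi_c=4$ in which no vertex plays a special part? Lemma 1(c) suggests graphs with many 4-cycles. Here is the smallest case, $K_4$ on $a,b,c,d$. Suppose $r<4$ and let $S_{abc}=\tau(ab)+\tau(bc)+\tau(ca)$ and $S_{abd}=\tau(ab)+\tau(bd)+\tau(da)$. Adding the zero sums around $abcd$ and $abdc$, where $\tau(cd)$ and $\tau(dc)$ cancel, gives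
$$0=2\tau(ab)+\tau(bc)+\tau(ca)+\tau(bd)+\tau(da)=S_{abc}+S_{abd}.$$
The zero sum around $acbd$ gives
$$0=\tau(ac)+\tau(cb)+\tau(bd)+\tau(da)=\bigl(\tau(ab)-S_{abc}\bigr)+\bigl(S_{abd}-\tau(ab)\bigr)=S_{abd}-S_{abc}.$$
So $S_{abc}=0$, against Lemma 1(b). Hence $\chi_c(K_4)=4$, with no use of a hub.

The three 4-cycles used here are the faces of an embedding of $K_4$. Each edge lies in exactly two of them, the three faces at each vertex close up cyclically, and $V-E+F=4-6+3=1$, so the surface is the projective plane. A sensible first attempt is therefore to take larger and larger quadrangulations of the projective plane (embedded graphs with all faces bounded by closed walks of length $4$).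

This attempt stops at a definite point. In such a quadrangulation $V-E+F=1$ and $4F=2E$, so $E=2V-2$ and the degrees sum to $4V-4$. Some vertex $u$ has degree at most $3$. Now let $G$ be any graph with $\chi_c(G)\ge4$ and let $1\le\deg u\le3$. If the gap at $u$ is positive, put $r'=\chi_c(G\setminus u)$. Theorem 2(a) gives $4\le\chi_c(G)\le r'+2-\frac{r'}3=2+\frac{2r'}3$, so $r'\ge3$ and the gap is at most $2-\frac33=1$. (If $\deg u=0$ the gap is $0$.) So no quadrangulation of the projective plane with $\chi_c\ge4$ is circular super-critical.

Degree $4$ has a limit of its own. If $\chi_c(G)=4$ and $\deg u=4$ with positive gap, then $4\le2+\frac34r'$, so $r'\ge\frac83$: the 4-regular family cannot be improved in its own class. We need large degrees everywhere, and Euler's formula then forbids simple surfaces. The plan is: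

* start from a quadrangulated closed surface with all degrees equal to a large $D$, which comes from the hyperbolic plane; it can be chosen bipartite;
* make it non-bipartite by one crosscap, put in place of a single vertex $x$, so that the face-summing argument still gives $\chi_c\ge4$;
* show that deleting any $u$ opens a hole around which the forced deviation can be spread thinly, as it was around the long cycle in the wheel.

## The tiling $\{4,D\}$ and a finite quotient

From now on $q\ge114$ and $D=8q$, so $D$ is even.

Let $T$ be the graph of the regular tiling $\{4,D\}$ of the hyperbolic plane: the faces are regular quadrilaterals with angles $2\pi/D$, and $D$ of them meet at each vertex. It exists because $\frac14+\frac1D<\frac12$. Let $\Delta$ be its full symmetry group. The barycentric subdivision cuts each face into $8$ triangles, the chambers. A chamber has its corners at a vertex of $T$ (angle $\pi/D$), an edge midpoint (angle $\pi/2$) and a face center (angle $\pi/4$). We use these standard facts. The group $\Delta$ is generated by the three reflections in the sides of one chamber, and each chamber is a strict fundamental domain. Consequently $\Delta$ is transitive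 on the vertices of $T$, and the stabilizer of a vertex is dihedral of order $2D$. Also, a mirror (the axis of a reflection in $\Delta$) never meets the interior of a chamber, since interior points have trivial stabilizer.

The graph $T$ is bipartite: a cycle of $T$ encloses finitely many faces, all even, so it has even length.

The tiling is infinite; we want a finite graph that looks like it on a large scale. We need one classical theorem (Mal'cev 1940): a finitely generated group of matrices over a field is residually finite, that is, each nontrivial element is missed by some normal subgroup of finite index. It applies to $\Delta$, a finitely generated subgroup of $\mathrm{Isom}(\mathbb H^2)\cong O^+(2,1)\subset GL_3(\mathbb R)$. Put $s=4D$.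

**Lemma 3.** There is a normal subgroup $N$ of finite index in $\Delta$, whose elements preserve the orientation of the plane and the two color classes of $T$, such that
$$d_T(v,nv)\ge s\qquad\text{for all vertices }v\text{ and all }n\in N\setminus\{1\}.\tag{1}$$

*Proof.* Fix a vertex $v_0$. Balls in $T$ are finite and vertex stabilizers are finite, so only finitely many $g\ne1$ in $\Delta$ satisfy $d_T(v_0,gv_0)<s$. For each choose a normal subgroup of finite index not containing $g$. Let $N$ be the intersection of these with the orientation-preserving subgroup and with the subgroup that fixes both color classes; the last two are normal of index at most $2$. Then (1) holds at $v_0$. For $v=hv_0$ we have $d_T(v,nv)=d_T(v_0,h^{-1}nhv_0)$, and $h^{-1}nh\in N\setminus\{1\}$ because $N$ is normal. $\square$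

Let $H=T/N$, with projection $\pi$. We collect what (1) gives.

* No $n\ne1$ in $N$ fixes a vertex, an edge or a face, since it would move some vertex by at most $2$.
* $H$ is finite, connected and bipartite. It is simple: a loop would give a vertex $v$ with $d_T(v,nv)=1$, and a double edge would give neighbors $w,nw$ of one vertex, with $d_T(w,nw)\le2$. So $\pi$ is a covering of graphs and $H$ is $D$-regular. Walks of $H$ lift to $T$ uniquely once the starting point is chosen.
* A closed walk of $H$ of length less than $s$ lifts to a closed walk, since the lift goes from some $v$ to some $nv$ with $d_T(v,nv)<s$.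
* Call the $N$-orbits of faces of $T$ the faces of $H$. Each is bounded by a 4-cycle of $H$. Every edge of $H$ lies on two different faces, since two faces of $T$ sharing an edge have all their vertices within distance $4$ of each other and so are not in one orbit. As $N$ preserves orientation, faces have counterclockwise (ccw) boundaries, and the edges at each vertex have a ccw cyclic order, respected by $\pi$.

## Angles seen from a vertex, and links

For a vertex $a$ of $T$ and a walk $W$ in $T-a$, let $\mathrm{ang}_a(W)$ be $\frac1\pi$ times the net change of the polar angle at $a$ along $W$. It is additive over arcs and changes sign when an arc is reversed. For closed $W$ we have $\mathrm{ang}_a(W)=2\,\mathrm{wind}_a(W)$, where $\mathrm{wind}_a$ is the winding number about $a$.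

The next lemma is where large degree pays: an edge looks short from every vertex.

**Lemma 4.** Every edge $e$ of $T$ not incident with $a$ satisfies $|\mathrm{ang}_a(e)|\le2/D$.

*Proof.* The stabilizer of $a$ contains $D$ reflections, so $D$ mirrors pass through $a$; they divide the plane into $2D$ sectors of angle $\pi/D$. Each open half of $e$, from an end to the midpoint, is an open side of chambers. Suppose a mirror $m$ through $a$ meets an open half at a point $p$. Near $p$ the plane consists of two chambers and their common side. Since $m$ avoids the interiors of chambers, it runs along that side, so the line $m$ contains $e$. Now $a\notin e$, because $a$ is not an end of $e$ and edges contain no other vertices. So $e$ lies on a line through $a$ and misses $a$, and $\mathrm{ang}_a(e)=0$. If no mirror through $a$ meets an open half of $e$, each half lies in one sector and contributes at most $\pi/D$ to the angle. The total is at most $2\pi/D$. $\square$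

A closed walk of length less than $D$ in $T-a$ therefore has $|\mathrm{ang}_a|<2$, and so
$$\text{a closed walk of length}<D\text{ in }T-a\text{ has winding number }0\text{ about }a.\tag{2}$$

**Definition 4 (link).** Let $x\in V(H)$ and let $\tilde x$ be a lift of $x$. Let $\tilde b_0,\dots,\tilde b_{2D-1}$ (indices modulo $2D$) be, in ccw order, the neighbors of $\tilde x$ (even indices) and the vertices opposite to $\tilde x$ in the faces at $\tilde x$ (odd indices). Put $b_i=\pi(\tilde b_i)$. The link of $x$ is the cycle $b_0b_1\cdots b_{2D-1}$.

For instance, the face at $\tilde x$ between the edges to $\tilde b_0$ and $\tilde b_2$ is $\tilde x\tilde b_0\tilde b_1\tilde b_2$. The diagonal of a regular quadrilateral bisects its angle, so, measuring from $\tilde b_0$, the vertex $\tilde b_i$ lies on the ray from $\tilde x$ at angle $i\pi/D$. The edge $\tilde b_i\tilde b_{i+1}$ thus has $\mathrm{ang}_{\tilde x}\equiv\frac1D$ modulo $2$, and with Lemma 4 it is exactly $\frac1D$. The vertices $\tilde b_i$ are on different rays, so they are distinct; they and $\tilde x$ are within distance $4$ of each other, so by (1) the $b_i$ are distinct and different from $x$. The link really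 is a cycle of length $2D$. Its vertices alternate between the two color classes of $H$.

## A crosscap in place of $x$: the graph $G$ and $\chi_c(G)\ge4$

Fix $x\in V(H)$. Let $G$ be $H-x$ together with the chords $b_ib_{i+D}$ for $0\le i<D$. Geometrically we cut out the faces at $x$ and glue in a Möbius band, cut by the chords into the quadrilaterals $b_ib_{i+1}b_{i+1+D}b_{i+D}$.

Since $D$ is even, $b_i$ and $b_{i+D}$ are in the same color class of $H$. So chords are not edges of $H$, and $G$ is simple. Each link vertex is on exactly one chord. For even $i$, the vertex $b_i$ loses the neighbor $x$ and gains a chord: degree $D$. For odd $i$, $b_i$ is in the class of $x$, hence not adjacent to $x$: degree $D+1$. All other degrees are $D$.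

**Lemma 5.** $\chi_c(G)\ge4$.

*Proof.* Suppose $\psi$ is a circular $r$-coloring of $G$ with $r<4$. As $G$ has edges, $r\ge2$, and Lemma 1 applies. Put $t_i=\tau(b_ib_{i+1})$ and $s_i=\tau(b_ib_{i+D})$, with indices modulo $2D$, so $s_{i+D}=-s_i$.

**Step 1.** *The total around the link is zero: $\sum_it_i=0$.* We sum $\tau$ over the ccw boundaries of all faces of $H$ that do not contain $x$. These are 4-cycles of $G$, so every term is $0$ by Lemma 1(c). An edge of $H-x$ neither of whose faces contains $x$ is traversed once in each direction and cancels. A face containing $x$ lifts to a face at $\tilde x$, whose edges are two edges at $\tilde x$ and two edges of the link of $\tilde x$. So the edges of $H-x$ on a face containing $x$ are exactly the link edges.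

We check that only one of the two faces of a link edge contains $x$. If both did, lift the edge; its two faces contain lifts $x',x''$ of $x$ at distance at most $4$, so $x'=x''$ by (1). The two faces share an edge not incident with $x'$. But distinct faces at $x'$ lie in different closed sectors bounded by consecutive edge-rays at $x'$; being convex, they meet only in a common edge at $x'$ or in $x'$ alone, a contradiction.

The face containing $x$ traverses the link edge ccw as $b_i\to b_{i+1}$, so the other face traverses it as $b_{i+1}\to b_i$. The whole sum is $-\sum_it_i$, and it is $0$.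

**Step 2.** *The Möbius band relates the two halves of the link.* The 4-cycle $b_ib_{i+1}b_{i+1+D}b_{i+D}$ gives, by Lemma 1(c),
$$t_i+s_{i+1}-t_{i+D}-s_i=0 .$$
Summing over $0\le i<D$,
$$\sum_{i<D}t_i-\sum_{i\ge D}t_i=s_0-s_D=2s_0.$$

**Step 3.** *Contradiction.* Adding the results of Steps 1 and 2 gives $\sum_{i<D}t_i=s_0$. The closed walk $b_0b_1\cdots b_Db_0$ has $\tau$-sum $\sum_{i<D}t_i+s_D=s_0-s_0=0$. Its length $D+1$ is odd, against Lemma 1(b). $\square$

## What a coloring of $G\setminus u$ on a circle of length 2 must look like

Fix $u\in V(G)=V(H)\setminus\{x\}$ for the rest of the proof. We look for colors in $\mathbb R/2\mathbb Z$ with adjacent vertices at distance at least $1-\delta$, where $\delta$ is small.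

Edges of $H$ join the two color classes $A,B$ of $H$. If we subtract $1$ on $B$, the requirement on edges of $H$ becomes that a function $\varphi$ changes by at most $\delta$, modulo $2$, along each of them. Chords join vertices of the same class, so along a chord $\varphi$ must change by nearly $1$. The natural choice on the link is to let $\varphi$ grow by $\frac1D$ per step: after $D$ steps it has changed by exactly $1$. Around the whole link it grows by $2$, which is $0$ modulo $2$: it winds once.

In $H-x$ this winding has nowhere to go, since the faces of $H$ force a total of $0$; that was Step 1 of Lemma 5. With $u$ deleted, the faces at $u$ are lost, and the winding can run from $x$ into the hole at $u$. To write $\varphi$ as a real function, we cut the surface along a path from $x$ to $u$ and let $\varphi$ jump by $2$ across the cut, which is invisible modulo $2$. The function $z$ below counts crossings of the cut. We then want a real $\varphi$ with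
$$|\varphi(w)-\varphi(v)+2z(vw)|\le\delta\quad\text{on edges }vw,$$
and prescribed values $\tilde a_i$ at $b_i$. Summing along a walk $W$ of length $\ell$ from $b_i$ to $b_j$ shows that
$$|\tilde a_j-\tilde a_i+2z(W)|\le\delta\ell$$
is necessary for all $W$. It is also sufficient, by an infimum formula. So everything comes down to proving this inequality, and Lemma 4 is what makes it true.

## Counting crossings of a cut from $x$ to $u$

Let $\alpha=a_0a_1\cdots a_m$ be a shortest path in $H$ from $a_0=x$ to $a_m=u$. It is an induced path: the only neighbors of $a_i$ on $\alpha$ are $a_{i\pm1}$.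

**Definition 5 (the function $z$).** For $0<i<m$, the left edges at $a_i$ are those strictly between $a_ia_{i+1}$ and $a_ia_{i-1}$ in the ccw order at $a_i$ starting from $a_ia_{i+1}$. Their other ends are not on $\alpha$, since $\alpha$ is induced. Define an antisymmetric function $z$ on the arcs of $H-\{x,u\}$ by $z(a_i\to y)=1$ and $z(y\to a_i)=-1$ for left edges $a_iy$ ($0<i<m$), and $z=0$ on all other arcs. For a walk $W$, $z(W)$ is the sum along $W$.

As an example, let $m=2$ and suppose $u=a_2$ is not on the link. Then $a_1=b_{2k}$ for some $k$. Looking from $x$ outward through $a_1$, the vertex $b_{2k+1}$ is on the left and $b_{2k-1}$ on the right. So $a_1\to b_{2k+1}$ has $z=1$ and $b_{2k-1}\to a_1$ has $z=0$; the other link edges do not contain $a_1$. The link, traversed ccw, has $z=1$, and it winds once around $x$. If $m=1$, there are no left edges and $z=0$.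

**Lemma 6.** Let $\gamma$ be a closed walk in $H-\{x,u\}$ that lifts to a closed walk $\tilde\gamma$ in $T$. Then
$$z(\gamma)=\sum_{x'\in\pi^{-1}(x)}\mathrm{wind}_{x'}(\tilde\gamma)-\sum_{u'\in\pi^{-1}(u)}\mathrm{wind}_{u'}(\tilde\gamma).$$

*Proof.* **Step 1.** *Reduce to one lift of the cut.* Let $P=p_0\cdots p_m$ be a lift of $\alpha$. It is an induced path in $T$: if $p_i,p_j$ are adjacent, so are $a_i,a_j$, and $|i-j|=1$. Define $z_P$ from $P$ in $T$ as $z$ was defined from $\alpha$. An arc of $T$ that avoids all lifts of $x$ and $u$ and has $z\ne0$ after projection has exactly one end $v$ with $\pi(v)\in\{a_1,\dots,a_{m-1}\}$ along whose left edge it runs, say $\pi(v)=a_i$. Exactly one lift of $\alpha$ passes through $v$, namely the one with $p_i=v$, because the $a_j$ are distinct and lifts are unique. Since $\pi$ respects ccw orders, $z_P$ on this arc equals $z$ on its image. Conversely, an arc with $z_P\neq0$ projects to a left edge. So $z(\gamma)=\sum_Pz_P(\tilde\gamma)$ over all lifts $P$, and only finitely many terms are nonzero, because each of the finitely many arcs of $\tilde\gamma$ contributes to at most one $P$.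

**Step 2.** *Compute $z_P(\tilde\gamma)$ by moving a point along $P$.* Push $P$ slightly to its left: let $P'$ start at $p_0$, enter the face to the left of $p_0p_1$, follow this edge closely until it is near $p_1$, turn around $p_1$ on the left side crossing each left edge at $p_1$ once and transversally, follow $p_1p_2$ on the left, and so on, ending at $p_m$ inside the face to the left of $p_{m-1}p_m$. Apart from its ends, $P'$ meets $T$ only in one transversal crossing with each left edge at each interior $p_i$. Here we use that $P$ is induced, so that a left edge has only one end on $P$.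

Move a point $c$ from $p_0$ to $p_m$ along $P'$. The points $p_0,p_m$ are not on $\tilde\gamma$, so $\mathrm{wind}_c(\tilde\gamma)$ is defined at both ends and changes only at the crossings. Recall that the winding number of a curve about a point is greater by $1$ on the left side of a strand than on its right side. Suppose $\tilde\gamma$ traverses a left edge away from $p_i$. With $P$ heading east at $p_i$, think of the edge as heading north; $P'$ crosses it from west to east, which is from the left of $\tilde\gamma$ to its right. So this traversal lowers the winding number about $c$ by $1$, and a traversal toward $p_i$ raises it by $1$. Altogether $\mathrm{wind}_{p_m}(\tilde\gamma)-\mathrm{wind}_{p_0}(\tilde\gamma)=-z_P(\tilde\gamma)$.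

**Step 3.** *Sum over $P$.* Each lift of $x$ is the start of exactly one $P$, and each lift of $u$ is the end of exactly one. Only finitely many vertices have nonzero winding number. Summing Step 2 gives the claim. $\square$

**Lemma 7.** (a) A closed walk of length less than $D$ in $H-\{x,u\}$ has $z=0$. (b) A walk of length at most $q$ in $H-\{x,u\}$ has $|z|\le1$. Hence a walk of length $\ell$ has $|z|\le\lceil\ell/q\rceil$.

*Proof.* (a) Its length is less than $s=4D$, so it lifts to a closed walk, which avoids all lifts of $x$ and $u$. By (2) all winding numbers in Lemma 6 are $0$.

(b) Let $W$ be the walk and $\alpha^\circ=\{a_1,\dots,a_{m-1}\}$. Every arc with $z\ne0$ has an end in $\alpha^\circ$. If $W$ does not visit $\alpha^\circ$, then $z(W)=0$. Otherwise write $W=W_1EW_2$, where $E$ runs from the first visit to $\alpha^\circ$, at $a_i$ say, to the last, at $a_j$. Only the last arc of $W_1$ touches $\alpha^\circ$, and it enters, so $z(W_1)\in\{0,-1\}$. Likewise $z(W_2)\in\{0,1\}$. For $E$: as $\alpha$ is a shortest path, $|i-j|=d_H(a_i,a_j)\le q$. So $E$ followed by the piece of $\alpha$ from $a_j$ to $a_i$ is a closed walk in $H-\{x,u\}$ of length at most $2q<D$, and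 its $z$ is $0$ by (a). Edges of $\alpha$ are not left edges, so $z=0$ along $\alpha$, and $z(E)=0$. Thus $|z(W)|\le1$. The last claim follows by cutting a walk into $\lceil\ell/q\rceil$ pieces of length at most $q$. $\square$

## Link values and the inequality for all walks

Define real numbers $\tilde a_i$ for all $i$ with $b_i\ne u$ by the rule
$$\tilde a_{i+1}=\tilde a_i+\frac1D-2z(b_ib_{i+1}).$$

If $u=b_t$, start with $\tilde a_{t+1}=0$ and proceed along the path $b_{t+1},b_{t+2},\dots,b_{t-1}$. If $u$ is not on the link, start with $\tilde a_0=0$ and go around. We must check that the values close up: the total increment is $2D\cdot\frac1D-2z(\text{link})$, so we need $z(\text{link})=1$. The lifted link $\tilde b_0\cdots\tilde b_{2D-1}$ is a closed walk in $T$ with $\mathrm{ang}_{\tilde x}=2D\cdot\frac1D=2$, so it winds once about $\tilde x$. It is the sum of the boundaries of the faces at $\tilde x$, whose only vertices are $\tilde x$ and the $\tilde b_i$. So every other vertex off the link is outside all these closed faces and has winding number $0$. No lift of $x$ or $u$ lies on the lifted link. Lemma 6 gives $z(\text{link})=1$.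

By antisymmetry of $z$, a link walk $Q$ avoiding $u$, from $b_i$ to $b_j$, with net number $\kappa$ of ccw steps, satisfies
$$\tilde a_j-\tilde a_i+2z(Q)=\frac\kappa D.\tag{3}$$

**Lemma 8.** Put $\delta=38/q$. For every walk $W$ in $H-\{x,u\}$ from $b_i$ to $b_j$ of length $\ell$,
$$|\tilde a_j-\tilde a_i+2z(W)|\le\delta\ell.\tag{4}$$

*Proof.* **Step 1.** *Long walks, $\ell\ge q$: crude bounds suffice.* There is a link path from $b_i$ to $b_j$ that avoids $u$ and has at most $2D=16q$ steps. By (3) and Lemma 7(b), $|\tilde a_j-\tilde a_i|\le\frac{2D}D+2\cdot16=34\le34\,\ell/q$. Also $|2z(W)|\le2\lceil\ell/q\rceil\le4\ell/q$, as $\lceil\ell/q\rceil\le\frac\ell q+1\le\frac{2\ell}q$. The sum is at most $38\ell/q$.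

**Step 2.** *Short walks, $\ell<q$: find the link walk that $W$ imitates.* Lift $W$ to $\tilde W$ starting at $\tilde b_i$. It ends at $n\tilde b_j$ for some $n\in N$. Since $d_T(\tilde x,n\tilde x)\le2+\ell+2<s$, we have $n=1$, so $\tilde W$ ends at $\tilde b_j$. It avoids $\tilde x$; let $\theta=\mathrm{ang}_{\tilde x}(\tilde W)$. By Lemma 4, $|\theta|\le2\ell/D<\frac14$. As $\tilde b_i$ and $\tilde b_j$ lie on the rays at angles $i\pi/D$ and $j\pi/D$, we have $\theta\equiv\frac{j-i}D$ modulo $2$. So $\kappa:=D\theta$ is an integer with $\kappa\equiv j-i\pmod{2D}$ and $|\kappa|\le2\ell<2D$. Let $Q$ be the link walk from $b_i$ to $b_j$ making $\kappa$ ccw steps (that is, $|\kappa|$ clockwise steps if $\kappa<0$).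

**Step 3.** *If $Q$ avoids $u$, then (4) holds.* The closed walk $WQ^{-1}$ lies in $H-\{x,u\}$ and has length at most $3\ell<3q<D$. By Lemma 7(a), $z(W)=z(Q)$. By (3) the left side of (4) equals $|\kappa|/D\le2\ell/D=\ell/(4q)\le\delta\ell$.

**Step 4.** *If $Q$ passed through $u$, a closed walk would wind around $u$.* It remains to exclude this. Suppose $u=b_t$ is on $Q$, and put $\tilde u=\tilde b_t$. Since $b_i,b_j\ne u$, it is an interior vertex of $Q$, so $2\le|\kappa|<2D$ and $i\ne j$. Let $Q^*$ be the complementary link walk from $b_i$ to $b_j$ in the other direction, with $2D-|\kappa|$ steps; it avoids $u$. Let $\tilde Q^*$ be its lift to the link of $\tilde x$, from $\tilde b_i$ to $\tilde b_j$. The closed walk $\gamma=\tilde W(\tilde Q^*)^{-1}$ avoids $\tilde x$ and $\tilde u$, and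
$$\mathrm{ang}_{\tilde x}(\gamma)=\frac\kappa D-\Bigl(\frac\kappa D\mp2\Bigr)=\pm2,$$
so $\mathrm{wind}_{\tilde x}(\gamma)=\pm1$. Now $\tilde x$ and $\tilde u$ are joined by an edge of $T$ or by a diagonal of a face. This segment is disjoint from $\gamma$: an edge could be met only if $\gamma$ visited one of its ends, and the interior of a diagonal is inside a face. So $\mathrm{wind}_{\tilde u}(\gamma)=\pm1$ too, that is,
$$|\mathrm{ang}_{\tilde u}(\gamma)|=2.$$

**Step 5.** *From $\tilde u$, however, $\gamma$ looks short.* For $\tilde W$, Lemma 4 gives $|\mathrm{ang}_{\tilde u}(\tilde W)|\le2\ell/D$. The walk $\tilde Q^*$ has many edges, so for it we compare with face boundaries. Let $h\in\{1,2\}$ be such that $t+h$ is even, and let $Q_0$ be the ccw link path from $\tilde b_{t+h}$ to $\tilde b_{t-h}$. The ends of $Q_0$ are neighbors of $\tilde x$. If $t$ is odd, then $h=1$ and $\tilde u$ is on one face at $\tilde x$, the one between the rays $t-1$ and $t+1$. If $t$ is even, then $h=2$ and $\tilde u$ is on two faces at $\tilde x$, filling the angle between the rays $t-2$ and $t+2$. In both cases, the closed walk formed by $Q_0$ and then $\tilde b_{t-h}\,\tilde x\,\tilde b_{t+h}$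 is the sum of the boundaries of the faces at $\tilde x$ not containing $\tilde u$. Each of these has winding number $0$ about $\tilde u$. So $\mathrm{ang}_{\tilde u}(Q_0)$ is minus that of the two-edge walk $\tilde b_{t-h}\,\tilde x\,\tilde b_{t+h}$, whose edges are not incident with $\tilde u$. By Lemma 4, $|\mathrm{ang}_{\tilde u}(Q_0)|\le2\cdot\frac2D=\frac4D$.

Let $R$ be the link path from $\tilde b_{t+1}$ to $\tilde b_{t-1}$ avoiding $\tilde u$; it has $2D-2$ edges. Up to orientation, $Q_0$ and $\tilde Q^*$ are subpaths of $R$. The path $Q_0$ has $2D-2h$ edges, so it arises from $R$ by removing $2(h-1)\le2$ edges; thus $|\mathrm{ang}_{\tilde u}(R)|\le\frac4D+2\cdot\frac2D=\frac8D$. And $\tilde Q^*$ has $2D-|\kappa|$ edges, so it arises from $R$ by removing $|\kappa|-2$ edges; thus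
$$|\mathrm{ang}_{\tilde u}(\tilde Q^*)|\le\frac8D+(|\kappa|-2)\frac2D=\frac{4+2|\kappa|}D\le\frac{4+4\ell}D.$$

**Step 6.** *Contradiction.* Steps 4 and 5 give
$$2=|\mathrm{ang}_{\tilde u}(\gamma)|\le\frac{2\ell}D+\frac{4+4\ell}D=\frac{6\ell+4}D<\frac{6q+4}{8q}<2,$$
which is absurd. So $Q$ avoids $u$, and Step 3 finishes the proof. $\square$

## Extending by an infimum: end of the proof of Theorem 1

Let $K$ be the set of vertices of $H-\{x,u\}$ that are joined within $H-\{x,u\}$ to some link vertex $b_j\ne u$. For $v\in K$ put
$$\varphi(v)=\inf\bigl\{\tilde a_j-2z(W)+\delta\,\ell(W):\ W\text{ a walk in }H-\{x,u\}\text{ from some }b_j\text{ to }v\bigr\},$$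
where $\ell(W)$ is the length of $W$.

**Step 1.** *$\varphi(v)$ is finite.* The set is nonempty. Fix a walk $V$ from $v$ to some $b_i$. For any $W$ in the definition, (4) applied to the concatenation $WV$ gives $\tilde a_i-\tilde a_j+2z(W)+2z(V)\le\delta\ell(W)+\delta\ell(V)$, that is,
$$\tilde a_j-2z(W)+\delta\ell(W)\ge\tilde a_i+2z(V)-\delta\ell(V).$$
The right side does not depend on $W$.

**Step 2.** *$\varphi$ has the prescribed values on the link: $\varphi(b_i)=\tilde a_i$ for $b_i\ne u$.* The trivial walk at $b_i$ gives $\varphi(b_i)\le\tilde a_i$. Taking $V$ trivial in Step 1 gives $\varphi(b_i)\ge\tilde a_i$.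

**Step 3.** *$\varphi$ changes slowly along edges.* Let $vw$ be an edge of $H$ with both ends in $K$. Extending each walk to $v$ by the arc $vw$ gives $\varphi(w)\le\varphi(v)-2z(vw)+\delta$. Interchanging $v$ and $w$ gives $\varphi(v)\le\varphi(w)+2z(vw)+\delta$. Hence
$$|\varphi(w)-\varphi(v)+2z(vw)|\le\delta.$$

**Step 4.** *The coloring.* Let $A,B$ be the color classes of $H$. On the circle $\mathbb R/2\mathbb Z$ put $\psi(v)=\varphi(v)$ for $v\in K\cap A$ and $\psi(v)=\varphi(v)+1$ for $v\in K\cap B$. The vertices outside $K$ span components of $H-\{x,u\}$ without link vertices; these are bipartite, and we color them with $0$ and $1$. We check every edge of $G\setminus u$.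

* An edge $vw$ of $H$ in $K$ joins $A$ to $B$, and $2z(vw)$ is an even integer. By Step 3, $\psi(w)-\psi(v)$ is, modulo $2$, within $\delta$ of $1$. The circular distance is at least $1-\delta$.
* A chord $b_ib_{i+D}$ with both ends different from $u$ has both ends in $K$ and in one class of $H$. One of the two halves of the link between $b_i$ and $b_{i+D}$ avoids $u$, and (3) for it, with $\kappa=\pm D$, gives $\tilde a_{i+D}-\tilde a_i\equiv1\pmod2$. By Step 2 the circular distance is exactly $1$.
* An edge outside $K$ has its ends at distance $1$. There are no chords outside $K$, and no edge of $G\setminus u$ joins $K$ to its complement.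

**Step 5.** *Conclusion.* The graph $G\setminus u$ is colored on a circle of length $2$ with adjacent vertices at distance at least $1-\delta$, and $\delta=38/q\le\frac13$. Rescaling by $1/(1-\delta)$,
$$\chi_c(G\setminus u)\le\frac2{1-38/q}\qquad\text{for every }u\in V(G).$$
Since $q\ge114$, the right side is at most $3$. From $\chi(G\setminus u)-1<\chi_c(G\setminus u)\le3$ we get $\chi(G\setminus u)\le3$, so $\chi(G)\le4$ and $\chi_c(G)\le4$. With Lemma 5, $\chi_c(G)=4$. The degrees were computed when $G$ was defined. This proves Theorem 1. $\blacksquare$

## The order of the gap, and maps to odd cycles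

**Proof of Theorem 2(b), remaining part.** Let $G$ be a graph of Theorem 1, let $u$ be a vertex and $d=\deg u\le D+1$. Since $\chi_c(G)=4>3\ge\chi_c(G\setminus u)$, part (a) gives $4\le2+\chi_c(G\setminus u)\bigl(1-\frac1d\bigr)$, so
$$\chi_c(G\setminus u)\ge\frac{2d}{d-1}=2+\frac2{d-1}\ge2+\frac2D.$$
In the other direction, $\delta=\frac{38}q=\frac{304}D\le\frac13$, so
$$\chi_c(G\setminus u)\le\frac2{1-\delta}=2+\frac{2\delta}{1-\delta}\le2+3\delta=2+\frac{912}D.$$
So these graphs, with degrees $D$ and $D+1$, have all gaps at least $2-\frac{912}{D}$, while any graph with all gaps at least $2-\varepsilon$, $0<\varepsilon<1$, has minimum degree at least $2/\varepsilon$. $\blacksquare$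

Theorem 1 can also be read in terms of homomorphisms: for every $k\ge1$ there is a graph $G$ with $\chi_c(G)=4$ all of whose vertex-deleted subgraphs map homomorphically to $C_{2k+1}$. This follows because, for any graph $F$, $\chi_c(F)\le2+\frac1k$ holds if and only if $F$ has a homomorphism to $C_{2k+1}$. Here is the check.

A homomorphism lets us pull back a circular $(2+\frac1k)$-coloring of $C_{2k+1}$, which exists by Lemma 2(a). Conversely, stretch a coloring of $F$ to a circular $r$-coloring $\psi$ with $r=\frac{2k+1}k$. The numbers $k\psi(v)$ lie in $[0,2k+1)$, and for an edge $vw$ we have $k\le|k\psi(v)-k\psi(w)|\le k(r-1)=k+1$. Real numbers whose difference is between the integers $k$ and $k+1$ have integer parts whose difference is between $k$ and $k+1$. So $v\mapsto\lfloor k\psi(v)\rfloor\in\mathbb Z/(2k+1)$ sends adjacent vertices to elements differing by $\pm k$. The graph on $\mathbb Z/(2k+1)$ in which elements differing by $\pm k$ are adjacent is a cycle of length $2k+1$, since $\gcd(k,2k+1)=1$.
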